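# Weakly mixing automorphisms with $\sigma\ll\sigma*\sigma$ and $\sigma\not\sim\sigma*\sigma$

## 1. Measures on the circle and their convolutions

All measures are positive Borel measures on the unit circle $\mathbb T$ unless we say otherwise. We write $z=e^{2\pi i\theta}$ for a point of $\mathbb T$ and $\|\theta\|$ for the distance from $\theta$ to $\mathbb Z$. Since $|z-1|=2\sin(\pi\|\theta\|)$ and sine is concave on $[0,\pi/2]$,
$$4\|\theta\|\le|z-1|\le2\pi\|\theta\|. \tag{1}$$

**Definition (Fourier coefficients, symmetry, convolution).** For a finite measure $\mu$ put $\hat\mu(n)=\int_{\mathbb T}z^n\,d\mu$, $n\in\mathbb Z$; these numbers determine $\mu$. A measure is *symmetric* if it is invariant under $z\mapsto\bar z$; then, when it is finite, all $\hat\mu(n)$ are real. The convolution $\alpha*\beta$ of finite measures is the image of $\alpha\times\beta$ under multiplication $\mathbb T\times\mathbb T\to\mathbb T$, so $\widehat{\alpha*\beta}=\hat\alpha\hat\beta$.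

**Definition (comparison).** $\alpha\ll\beta$ means that every $\beta$-null set is $\alpha$-null; $\alpha\sim\beta$ means $\alpha\ll\beta\ll\alpha$; $\alpha\perp\beta$ means that the two measures live on disjoint Borel sets. We use $\ll$ and $\sim$ also for $\sigma$-finite measures. The *type* of a measure is its class under $\sim$.

Example. Let $\alpha$ be atomic, with set of atoms exactly $S\subset\mathbb T$. Then $\alpha*\alpha$ is atomic with set of atoms exactly $S\cdot S=\{ab:a,b\in S\}$. So $\alpha\ll\alpha*\alpha$ means $S\subset S\cdot S$. If $w$ has infinite order and $S=\{1,w\}$, then $S\cdot S=\{1,w,w^2\}$, hence $\alpha\ll\alpha*\alpha$ and $\alpha\not\sim\alpha*\alpha$. For atomic measures everything is arithmetic of the index set $S$, and the presence of a neutral element in $S$ gives $S\subset S\cdot S$. Keep this picture in mind.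

We shall use three small facts all the time.

* **(F1)** If $\alpha\ll\beta$ then $\alpha*\gamma\ll\beta*\gamma$. Indeed, if $0=(\beta*\gamma)(A)=\int\beta(\bar wA)\,d\gamma(w)$, then $\beta(\bar wA)=0$ for $\gamma$-a.e. $w$, so $\alpha(\bar wA)=0$ for $\gamma$-a.e. $w$ and $(\alpha*\gamma)(A)=0$. In particular the type of a convolution depends only on the types of the factors.
* **(F2)** If $\alpha$ is non-atomic, so is $\alpha*\gamma$: $(\alpha*\gamma)(\{w\})=\int\alpha(\{w\bar v\})\,d\gamma(v)=0$.
* **(F3)** Let $\mu=\sum_iw_i\mu_i$ be a countable sum with weights $w_i>0$. The null sets of $\mu$ are the common null sets of the $\mu_i$, so the type of $\mu$ does not depend on the weights; $\mu\ll\beta$ if and only if all $\mu_i\ll\beta$; and if $\beta\perp\mu_i$ for all $i$ then $\beta\perp\mu$.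

## 2. Koopman operators and maximal spectral type

**Definition (spectral measure).** Let $V$ be a unitary operator on a separable Hilbert space, with spectral projections $E_A$ ($A\subset\mathbb T$ Borel). The spectral measure of a vector $f$ is $\sigma_f(A)=\|E_Af\|^2$; equivalently, $\hat\sigma_f(n)=\langle V^nf,f\rangle$ for all $n$. Since $\hat\sigma_f(-n)=\overline{\hat\sigma_f(n)}$, it is enough to know the coefficients with $n\ge0$.

For a finite measure $\pi$, we have $\sigma_f\ll\pi$ if and only if $E_Af=0$ for every $\pi$-null $A$. An intersection of kernels of projections commuting with $V$ is a closed invariant subspace, so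
$$\{f:\sigma_f\ll\pi\}\ \text{ is a closed linear }V\text{-invariant subspace.} \tag{2}$$

**Definition (maximal spectral type).** A finite measure $\sigma$ is of maximal spectral type for $V$ if $\sigma_f\ll\sigma$ for all $f$ and $\sigma_f\sim\sigma$ for some $f$. It exists and is unique up to equivalence (textbook spectral theory).

By (2), to show that $\pi$ is of maximal spectral type it suffices to show $\sigma_f\ll\pi$ for a *total* set of vectors $f$ (one whose span is dense) and $\sigma_f\sim\pi$ for one vector. For a countable orthogonal sum $V=\bigoplus_iV_i$, where $V_i$ has maximal spectral type $\sigma_i$, the type of $V$ is $\sum_iw_i\sigma_i$ with any weights $w_i>0$ that make the sum finite. This holds because $E_A$ respects the sum, so $\sigma_f=\sum_i\sigma_{f_i}$ for $f=\bigoplus f_i$, and we may take each $f_i$ to be a suitably scaled vector realizing $\sigma_i$.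

Let $T$ be an automorphism of a standard probability Borel space $(X,\mathcal B,\mu)$. Its Koopman operator is $U_Tf=f\circ T$, and we consider it on the space $L^2_0$ of zero-mean functions. The automorphism is ergodic if and only if $U_T$ has no nonzero fixed vector in $L_0^2$, and weakly mixing if and only if $U_T$ has no eigenvector in $L^2_0$ ("continuous spectrum"). As $f$ is an eigenvector with eigenvalue $w$ exactly when $f\neq0$ and $E_{\{w\}}f=f$, weak mixing means that the maximal spectral type on $L^2_0$ is non-atomic.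

Example. Let $Tx=wx$ on $\mathbb T$ with $w$ of infinite order. The characters $x^n$, $n\ne0$, form an orthonormal basis of $L_0^2$ with eigenvalues $w^n$, so $\sigma$ is atomic with set of atoms $\{w^n:n\ne0\}$.

Example. Let $T$ be the shift on $\{\pm1\}^{\mathbb Z}$ with the fair product measure. The products $\prod_{i\in F}x_i$ over finite nonempty $F\subset\mathbb Z$ form an orthonormal basis of $L^2_0$. The shift moves each of them through infinitely many different basis vectors, so the spectral measure of each has coefficients $\hat\sigma_f(n)=0$ for $n\ne0$: it is Lebesgue measure. Hence $\sigma$ is of Lebesgue type.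

## 3. Poisson exponentials $e(\kappa)$

**Definition (Poisson exponential, finite case).** For a finite symmetric measure $\kappa$ put
$$e(\kappa)=e^{-\kappa(\mathbb T)}\sum_{n\ge0}\frac{\kappa^{*n}}{n!},\qquad \kappa^{*0}=\delta_1 .$$
This is a probability measure. Its coefficients are $\exp(\hat\kappa(n)-\kappa(\mathbb T))$. Since $\hat\kappa(n)$ is real and $|z^n-1|^2=2-2\,\mathrm{Re}\,z^n$,
$$\widehat{e(\kappa)}(n)=\exp\Big(-\frac12\int|z^n-1|^2\,d\kappa\Big). \tag{3}$$

Example. For $\kappa=t(\delta_w+\delta_{\bar w})$, formula (3) gives $\exp(-2t(1-\cos 2\pi n\alpha))$ when $w=e^{2\pi i\alpha}$. A difference $N$ of two independent Poisson($t$) variables satisfies $E e^{ixN}=\exp(t(e^{ix}-1)+t(e^{-ix}-1))=\exp(-2t(1-\cos x))$. So $e(\kappa)$ is the law of $w^N$.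

For $\delta>0$ put $F_\delta=\{|z-1|\ge\delta\}$, and write $F_\delta^c$ for its complement.

**Definition (Poisson exponential, general case).** Let $\kappa$ be a symmetric measure, possibly infinite, with $\kappa(\{1\})=0$ and $\int|z-1|^2d\kappa<\infty$. Then $e(\kappa)$ is the probability measure whose Fourier coefficients are given by (3).

It exists. First, $\kappa(F_\delta)\le\delta^{-2}\int|z-1|^2d\kappa<\infty$, so $e(\kappa|_{F_\delta})$ is defined. Since $|z^n-1|^2\le n^2|z-1|^2$ is $\kappa$-integrable and $\kappa(\{1\})=0$, dominated convergence shows that the coefficients of $e(\kappa|_{F_\delta})$ converge, as $\delta\to0$, to the right side of (3). By weak compactness of the set of probability measures on $\mathbb T$, the measures $e(\kappa|_{F_\delta})$ converge weakly to a probability measure with these coefficients. When $\kappa$ is finite the two definitions agree.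

Example. Let $w_j=e^{2\pi i/q_j}$ with $\sum_jq_j^{-2}<\infty$. The infinite measure $\kappa=t\sum_j(\delta_{w_j}+\delta_{\bar w_j})$ has $\int|z-1|^2d\kappa\le8\pi^2t\sum_jq_j^{-2}<\infty$ by (1), so $e(\kappa)$ makes sense, with coefficients $\exp(-2t\sum_j(1-\cos(2\pi n/q_j)))$. We shall meet this measure again in Section 8.

Comparing coefficients, and comparing series,
$$e(\kappa_1)*e(\kappa_2)=e(\kappa_1+\kappa_2);\qquad \kappa_1\ll\kappa_2\text{ finite}\ \Longrightarrow\ e(\kappa_1)\ll e(\kappa_2). \tag{4}$$

## 4. Gaussian automorphisms and compact abelian group extensions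

**Definition (Gaussian automorphism).** Let $\tau$ be a nonzero finite symmetric measure on $\mathbb T$. Then $(\hat\tau(n))$ is a real positive definite sequence, so there is a probability measure $\mu_1$ on $X_1=\mathbb R^{\mathbb Z}$ under which the coordinates are jointly Gaussian, centered, with covariances $\hat\tau(n-m)$. The shift $T_1$ preserves $\mu_1$; it is the Gaussian automorphism defined by $\tau$. Write $\xi$ for the zeroth coordinate, so that $\xi\circ T_1^n$ is the $n$-th coordinate and $E[\xi\circ T_1^n\cdot\xi]=\hat\tau(n)$.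

Example. If $\tau$ is normalized Lebesgue measure, the coordinates are independent standard Gaussians and $T_1$ is a Bernoulli shift.

Let $H$ be the closed real span of the variables $\xi\circ T_1^n$ in $L^2(\mu_1)$. All its elements are centered Gaussian, so $E e^{i\eta}=e^{-E\eta^2/2}$ for $\eta\in H$. Since $E[\xi\circ T_1^n\cdot\xi\circ T_1^m]=\hat\tau(n-m)=\langle z^n,z^m\rangle_{L^2(\tau)}$, the map $\xi\circ T_1^n\mapsto z^n$ extends to a real isometry
$$H\ \longleftrightarrow\ \{h\in L^2(\tau):h(\bar z)=\overline{h(z)}\}, \tag{5}$$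
under which $\xi$ corresponds to $1$ and $\eta\mapsto\eta\circ T_1$ to multiplication by $z$. It is onto: if $h(\bar z)=\overline{h(z)}$ and trigonometric polynomials $p_l\to h$ in $L^2(\tau)$, then by symmetry of $\tau$ also $\frac12(p_l(z)+\overline{p_l(\bar z)})\to h$, and these polynomials have real coefficients, so they come from $H$. We write $\eta\leftrightarrow h$.

*Exponentials are total.* The functions $e^{i\eta}$, $\eta\in H$, are total in $L^2(\mu_1)$. Let $f$ be orthogonal to all of them, and let $\mathcal F_n$ be generated by $\xi\circ T_1^j$, $|j|\le n$. The image of the complex measure $\bar f\mu_1$ under $(\xi\circ T_1^j)_{|j|\le n}$ is a complex measure on $\mathbb R^{2n+1}$ with zero Fourier transform, hence zero; so $E[f|\mathcal F_n]=0$. Letting $n\to\infty$ (martingale convergence), $f=0$. Moreover $|e^{ia}-e^{ib}|\le|a-b|$ for real $a,b$, so $\|e^{i\eta}-e^{i\eta'}\|_2\le\|\eta-\eta'\|_2$. Therefore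
$$\{e^{i\eta}:\eta\in D\}\ \text{ is total in }L^2(\mu_1)\text{ whenever }D\text{ is dense in }H. \tag{6}$$

**Definition (compact abelian group extension).** Let $K$ be a compact metrizable abelian group and $\phi:X_1\to K$ measurable. The extension of $T_1$ by $\phi$ is $T(x,u)=(T_1x,\phi(x)u)$ on $X_1\times K$ with the measure $\mu_1\times\text{Haar}$. Since the characters of $K$ form an orthonormal basis of $L^2(K)$, $L^2(X_1\times K)=\bigoplus_\chi L^2(X_1)\otimes\chi$, and on the summand of $\chi$ the operator $U_T$ acts as $V_\chi f=\chi(\phi)\cdot f\circ T_1$. Nothing here requires the base to be Gaussian.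

Example. Over the rotation $x\mapsto wx$, take $K=\mathbb T$ and $\phi(x)=x$: $T(x,u)=(wx,xu)$. For the character $u^n$, $n\neq0$, $V_nx^m=w^mx^{m+n}$. So $V_n$ moves $x^m$ through pairwise orthogonal vectors, and the maximal spectral type of $V_n$ is Lebesgue: the fiber direction can have quite a different type from the base.

We shall use groups $K=\widehat\Gamma$, where $\Gamma\ne\{0\}$ is a countable subgroup of $\mathbb R$ taken with the discrete topology. Recall that $\widehat\Gamma$, the group of homomorphisms $\Gamma\to\mathbb T$, is compact and metrizable, and that its characters are the evaluations $\chi_\gamma$, $\gamma\in\Gamma$. Example: $\widehat{\mathbb Z}=\mathbb T$ with $\chi_m(u)=u^m$.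

## 5. The problem and the two theorems

Let $T$ be weakly mixing, and let $\sigma$ be its maximal spectral type on $L^2_0$, a non-atomic finite measure. The type of $\sigma*\sigma$ depends only on the type of $\sigma$, so it makes sense to compare the two. The question is Problem 2 of "Some new cases of realization of spectral multiplicity function for ergodic transformations":

*Can $\sigma$ be absolutely continuous with respect to $\sigma*\sigma$ but not equivalent to it?*

The answer is yes.

**Theorem A.** There is an ergodic, weakly mixing automorphism $T$ of a standard probability space whose maximal spectral type $\sigma$ on $L^2_0$ satisfies $\sigma\ll\sigma*\sigma$ and $\sigma*\sigma\not\ll\sigma$.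

**Theorem B.** For each countable subgroup $\{0\}\neq\Gamma\subset\mathbb R$ put $\Gamma_k=\{\gamma_1^2+\dots+\gamma_k^2:\gamma_i\in\Gamma\}\setminus\{0\}$. There is a weakly mixing automorphism $T_\Gamma$, with maximal spectral type $\sigma$ on $L^2_0$, such that for all $k,l\ge1$:
$$\sigma^{*k}\ll\sigma^{*l}\iff\Gamma_k\subset\Gamma_l .$$
In particular $\sigma\ll\sigma^{*2}\ll\sigma^{*3}\ll\cdots$. Consequently, for every $N\in\{1,2,3,\dots\}\cup\{\infty\}$ there is a weakly mixing $T$ such that $\sigma^{*k}\ll\sigma^{*(k+1)}$ for all $k$, with non-equivalence for $k<N$ and equivalence for all finite $k\ge N$.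

Theorem A is the case $\Gamma=\mathbb Z$: $\Gamma_1$ is the set of positive squares, $\Gamma_1\subset\Gamma_2$, and $2=1+1\in\Gamma_2\setminus\Gamma_1$. In this case one can follow the whole chain. By Lagrange's four-square theorem $\Gamma_4=\Gamma_5=\dots=\{1,2,3,\dots\}$, while $2,3,7$ need exactly $2,3,4$ squares, so the chain is strict up to $\sigma^{*4}\sim\sigma^{*5}\sim\cdots$.

## 6. Rotations, Bernoulli shifts, and why Gaussian automorphisms alone do not suffice

**Rotations.** For the rotation by $w$ of infinite order, $\sigma$ has the atoms $w^n$, $n\neq0$. Every integer is a sum of two nonzero integers, so $\sigma*\sigma$ has the atoms $w^n$ for all $n\in\mathbb Z$. Thus $\sigma\ll\sigma*\sigma$ and they are not equivalent, but only because of the atom at $1$, which ergodicity forbids for $\sigma$. This is a reason for assuming continuous spectrum: then no atoms are available.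

**Bernoulli shifts.** Here $\sigma$ is Lebesgue, hence $\sigma*\sigma$ is Lebesgue, and the two are equivalent.

**Gaussian automorphisms.** This is the natural class to try, because one may prescribe $\tau$ freely. So suppose we choose $\tau$ with $\tau\ll\tau*\tau$ and take the Gaussian automorphism. Its type can be computed completely.

**Lemma 1.** For a nonzero finite symmetric $\tau$, the maximal spectral type of $U_{T_1}$ on $L^2_0(\mu_1)$ is
$$g=\sum_{n\ge1}\frac{\tau^{*n}}{n!}.$$

*Proof.* Let $\eta\leftrightarrow h$, and put $\kappa=|h|^2\tau$, a finite symmetric measure, and $a=\kappa(\mathbb T)=E\eta^2$. The variable $\eta\circ T_1^n-\eta$ is in $H$ and corresponds to $(z^n-1)h$, so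
$$\langle U_{T_1}^ne^{i\eta},e^{i\eta}\rangle=E\,e^{i(\eta\circ T_1^n-\eta)}=\exp\Big(-\frac12\int|z^n-1|^2|h|^2\,d\tau\Big).$$
By (3), $e^{i\eta}$ has spectral measure $e(\kappa)$. As $E e^{i\eta}=e^{-a/2}$, subtracting the mean subtracts the constant $e^{-a}$ from every coefficient. So $e^{i\eta}-E e^{i\eta}$ has spectral measure
$$e(\kappa)-e^{-a}\delta_1=e^{-a}\sum_{n\ge1}\kappa^{*n}/n!\ \ll\ g,$$
because $\kappa\ll\tau$. By (6) the functions $e^{i\eta}-Ee^{i\eta}$ are total in $L_0^2(\mu_1)$, so by (2) all spectral measures on $L_0^2(\mu_1)$ are $\ll g$. For $h=1$ the spectral measure is $e^{-\tau(\mathbb T)}g\sim g$. $\square$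

Here the first approach stops. Every term of $g*g$ is a multiple of some $\tau^{*n}$ with $n\ge2$, so
$$g*g\ll g\qquad\text{for every Gaussian automorphism.}$$
The absolute continuity always goes the wrong way: if we arrange $g\ll g*g$, then $g\sim g*g$ automatically. The type $g$ is closed under convolution, and we need a type that is *not* closed.

## 7. A family of types indexed by squares

Keep a Gaussian base, with $\tau(\{1\})=0$, and let $\Gamma\ne\{0\}$ be a countable subgroup of $\mathbb R$, $K=\widehat\Gamma$. Define $\phi:X_1\to K$ by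
$$\chi_\gamma(\phi(x))=e^{i\gamma\xi(x)}\qquad(\gamma\in\Gamma).$$
For each $x$ the map $\gamma\mapsto e^{i\gamma\xi(x)}$ is a homomorphism $\Gamma\to\mathbb T$, so $\phi(x)\in K$. The function $\phi$ is measurable because $s\mapsto(\gamma\mapsto e^{i\gamma s})$ is a continuous map $\mathbb R\to K$. Let $T(x,u)=(T_1x,\phi(x)u)$. For $\Gamma=\mathbb Z$ this is
$$T(x,u)=(T_1x,\,e^{i\xi(x)}u)\quad\text{on }X_1\times\mathbb T .$$
On the summand of $\chi_\gamma$, $U_T$ acts as $V_\gamma f=e^{i\gamma\xi}f\circ T_1$. What is the spectral measure of the constant function $1$ under $V_\gamma$? For $n\ge0$,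
$$V_\gamma^nf=e^{i\gamma S_n}f\circ T_1^n,\qquad S_n=\sum_{j<n}\xi\circ T_1^j\ \leftrightarrow\ 1+z+\dots+z^{n-1}=\frac{z^n-1}{z-1}. \tag{7}$$
Put $\nu=|z-1|^{-2}\tau$. Then
$$\langle V_\gamma^n1,1\rangle=E e^{i\gamma S_n}=\exp\Big(-\frac{\gamma^2}2\int|z^n-1|^2\,d\nu\Big),$$
so the spectral measure is $e(\gamma^2\nu)$. Set $\pi_s=e(s\nu)$ for $s>0$. By (4), $\pi_s*\pi_t=\pi_{s+t}$: convolution adds the indices. But the indices present in the extension are only the *squares* $\gamma^2$, and squares are not closed under addition in general. Suppose we could arrange that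

* $V_\gamma$ has maximal spectral type exactly $\pi_{\gamma^2}$ for $\gamma\ne0$;
* $g$ is a neutral element: $g*g\sim g$ and $g*\pi_s\sim\pi_s$;
* $g$ and all $\pi_s$, $s>0$, are pairwise mutually singular and non-atomic.

Then we are in the atomic example of Section 1, with $g$ in the role of the index $0$. The type $\sigma$ has index set $\{\gamma^2:\gamma\in\Gamma\}$, and $\sigma^{*k}$ has as index set the sums of $k$ squares.

**What goes wrong when $\nu$ is finite.** One might first choose a finite $\nu$ and put $\tau=|z-1|^2\nu$. Then $\pi_s=e(s\nu)$ has the type of $\delta_1+\sum_{n\ge1}\nu^{*n}/n!$, for every $s$: the $\pi_s$ are all equivalent, with an atom at $1$. One can see the failure dynamically. The function $1/(z-1)$ lies in $L^2(\tau)$ and has the symmetry in (5), so it corresponds to some $\zeta\in H$ with $\zeta\circ T_1-\zeta=\xi$. Then $V_\gamma e^{-i\gamma\zeta}=e^{i\gamma(\zeta\circ T_1-\zeta)}e^{-i\gamma\zeta\circ T_1}=e^{-i\gamma\zeta}$, and $T$ is not even ergodic. So $\nu$ must be infinite near $1$.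

**How to separate the $\pi_s$.** Suppose that along some sequence $n_k$ we have $z^{n_k}\to1$ in $\tau$-measure, and yet $\frac12\int|z^{n_k}-1|^2d\nu\to c\in(0,\infty)$. The first property gives $\hat\tau(n_k)\to\tau(\mathbb T)$, and the second gives $\hat\pi_s(n_k)\to e^{-sc}$. So one sequence of times tells $g$ and all the $\pi_s$ apart by the numbers $1$ and $e^{-sc}$. If $\nu$ were finite with $\nu\sim\tau$, dominated convergence would force $c=0$; an infinite $\nu$ leaves room. We build $\nu$ in two stages: first a rigid measure $\rho$ with $\rho\ll\rho*\rho$, then an infinite $\nu\sim\rho$ with extra mass near $1$.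

## 8. A rigid non-atomic measure $\rho$ with $\rho\ll\rho*\rho$

Let $q_j=(j+1)!$, so $q_0=1$ and $r_j:=q_j/q_{j-1}=j+1\ge2$ for $j\ge1$. For $t>0$ let $N_j$, $j\ge1$, be independent, each the difference of two independent Poisson($t$) variables. Since $E|N_j|\le2t$ and $\sum1/q_j<\infty$, the series $\sum_jN_j/q_j$ converges absolutely almost surely. Let $\lambda_t$ be the law of $\exp(2\pi i\sum_jN_j/q_j)$. From $Ee^{ixN_j}=\exp(-2t(1-\cos x))$ and independence,
$$\hat\lambda_t(n)=\exp\Big(-2t\sum_{j\ge1}\big(1-\cos(2\pi n/q_j)\big)\Big),\qquad\lambda_t*\lambda_{t'}=\lambda_{t+t'} . \tag{8}$$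
This is the example $e(\kappa)$ of Section 3 with an infinite $\kappa$. Put
$$\rho=\sum_{i\ge0}2^{-i-1}\lambda_{2^{-i}},$$
a probability measure.

**Step 1: $\rho$ is symmetric and $\rho\ll\rho*\rho$.** This will give $g\ll g*g$ later. The coefficients (8) are real, so $\rho$ is symmetric. For every $i$, $\lambda_{2^{-i}}=\lambda_{2^{-i-1}}*\lambda_{2^{-i-1}}\ll\rho*\rho$; now use (F3).

**Step 2: $\rho$ charges every nonempty open arc.** This will let us condition $\rho$ on small arcs near $1$. The points $a/q_J$ are dense in $\mathbb R$, so a given open arc contains all points $e^{2\pi i\theta}$ with $|\theta-a/q_J|<\varepsilon$, for suitable $J\ge1$, $a\in\mathbb Z$, $\varepsilon>0$. Let $J'>J$. The event $\{N_J=a,\ N_j=0\text{ for }j\le J',\,j\neq J\}$ has positive probability and is independent of $\{|\sum_{j>J'}N_j/q_j|<\varepsilon\}$. By Markov's inequality the latter has probability at least $1-2t\varepsilon^{-1}\sum_{j>J'}1/q_j$, which is positive for $J'$ large. On the intersection, $\sum_jN_j/q_j$ is within $\varepsilon$ of $a/q_J$. So every $\lambda_t$,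 hence $\rho$, charges the arc.

**Step 3: rigidity, $\int|z^{q_k}-1|^2d\rho\to0$.** This provides the times at which $z^{n}$ is close to $1$. For $j\le k$ the number $q_k/q_j$ is an integer, so $1-\cos(2\pi q_k/q_j)=0$. For $j>k$,
$$\frac{q_k}{q_j}=\frac1{(k+2)(k+3)\cdots(j+1)}\le(k+2)^{-(j-k)}.$$
Since $1-\cos x\le x^2/2$,
$$\sum_j\big(1-\cos(2\pi q_k/q_j)\big)\le2\pi^2\sum_{i\ge1}(k+2)^{-2i}\to0 .$$
So $\hat\lambda_t(q_k)\to1$ for each $t$, and $\hat\rho(q_k)\to1$ by dominated convergence in the sum defining $\rho$. Finally $\int|z^{q_k}-1|^2d\rho=2(1-\hat\rho(q_k))\to0$.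

**Step 4: $\rho$ is non-atomic.** This will make $T$ weakly mixing. It suffices to treat $\lambda_t$. Let $\mu_J$ be the law of $\sum_{j\le J}N_j/q_j$ in the cyclic group $\frac1{q_J}\mathbb Z/\mathbb Z$; we show that it is spread out. By Parseval on this group of order $q_J$,
$$\sum_x\mu_J(x)^2=\frac1{q_J}\sum_{n=0}^{q_J-1}\ \prod_{j\le J}e^{-4tu_j(n)},\qquad u_j(n)=1-\cos(2\pi n/q_j)\in[0,2].$$
Read the right side as an expectation over a uniform random $n\in\{0,\dots,q_J-1\}$. Write $n=\sum_{i=1}^Jd_iq_{i-1}$ with digits $0\le d_i<r_i$; for uniform $n$ the digits are independent and uniform. The terms with $i>j$ are multiples of $q_j$, so $u_j$ depends only on $d_1,\dots,d_j$, and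
$$\frac n{q_j}\equiv x+\frac{d_j}{r_j}\pmod 1,\qquad x\text{ depending only on }d_1,\dots,d_{j-1}.$$
As $r_j\ge2$, the average of $\cos(2\pi(x+d/r_j))$ over $d\in\{0,\dots,r_j-1\}$ is $0$. So the conditional mean of $u_j$ given $d_1,\dots,d_{j-1}$ is $1$. By convexity the function $e^{-4tu}$ lies below its chord on $[0,2]$: $e^{-4tu}\le1-\frac u2(1-e^{-8t})$. Hence the conditional mean of $e^{-4tu_j}$ is at most $\frac{1+e^{-8t}}2$. Conditioning successively for $j=J,J-1,\dots,1$,
$$\sum_x\mu_J(x)^2\le\Big(\frac{1+e^{-8t}}2\Big)^J\to0\quad(J\to\infty).$$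
Since $\lambda_t$ is the convolution of $\mu_J$ (viewed on $\mathbb T$) with another probability measure, any atom of $\lambda_t$ has mass at most $\max_x\mu_J(x)\le\big(\sum_x\mu_J(x)^2\big)^{1/2}\to0$.

## 9. The infinite measure $\nu$: rigid times with positive energy

We now put extra mass near $1$. At time $m$ the points with $|\theta|$ between $\frac1{4m}$ and $\frac3{4m}$ are moved far from $1$ by $z\mapsto z^m$. So a unit mass placed there contributes a definite amount to $\int|z^m-1|^2d\nu$. We place one such unit mass for each of a very sparse sequence of times.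

For an integer $m\ge2$ put $A(m)=\{\theta:\frac1{4m}<|\theta|<\frac3{4m}\}$ (with $|\theta|\le\frac12$), a symmetric pair of open arcs. Choose inductively a subsequence $2\le m_1<m_2<\cdots$ of $(q_k)$. With $A_k=A(m_k)$ and $\rho_k=\rho(\,\cdot\,|A_k)$, require
$$m_{k+1}\ge2^{k+1}m_k,\qquad\int|z^{m_{k+1}}-1|^2\,d\rho_i\le2^{-k-1}\quad(i\le k). \tag{9}$$
The $\rho_k$ are well defined by Step 2, and symmetric. The choice is possible by Step 3, since $\rho_i\le\rho/\rho(A_i)$. Put
$$\nu=\rho+\sum_{k\ge1}\rho_k .$$

**Step 5: basic properties of $\nu$.** The purpose is to see that $e(s\nu)$ is defined although $\nu$ is infinite. Clearly $\nu$ is symmetric, $\nu(\mathbb T)=\infty$, and $\nu\sim\rho$ because $\rho_k\ll\rho$; so $\nu(\{1\})=0$. On $A_k$ we have $\|\theta\|\le1/m_k$, so by (1)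
$$\int|z-1|^2\,d\nu\le4+4\pi^2\sum_km_k^{-2}<\infty .$$
Hence $\nu(F_\delta)<\infty$ for each $\delta>0$, and $\nu(F_\delta)\uparrow\nu(\mathbb T\setminus\{1\})=\infty$ as $\delta\downarrow0$.

**Step 6: the energy at time $m_k$ stays between positive bounds.** This is the property that will separate the $\pi_s$. Split $\int|z^{m_k}-1|^2d\nu$ according to the terms of $\nu$.

* The $\rho$-term tends to $0$ by Step 3.
* The terms $\rho_i$ with $i<k$ contribute at most $2^{-k}$ each by (9), together at most $k2^{-k}\to0$.
* For $i>k$, on $A_i$ we have $|z^{m_k}-1|\le2\pi m_k\|\theta\|\le2\pi m_k/m_i$, and $m_i\ge2^im_{i-1}\ge2^im_k$. These terms contribute at most $4\pi^2\sum_{i>k}4^{-i}\to0$.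
* On $A_k$ we have $m_k|\theta|\in(\frac14,\frac34)$, so $\|m_k\theta\|\ge\frac14$ and $1\le|z^{m_k}-1|\le2$ by (1). The term $\rho_k$ contributes a number in $[1,4]$.

So along a subsequence $(n_k)$ of $(m_k)$,
$$\frac12\int|z^{n_k}-1|^2\,d\nu\to c\in(0,\infty),\qquad z^{n_k}\to1\ \text{ in }\rho\text{-measure}, \tag{10}$$
the second statement by Step 3.

From now on fix
$$\tau=|z-1|^2\nu,\qquad g=\sum_{n\ge1}\frac{\tau^{*n}}{n!},\qquad\pi_s=e(s\nu)\quad(s>0).$$
Then $\tau$ is finite, symmetric and non-atomic, and $\tau\sim\nu\sim\rho$, since $\nu(\{1\})=0$. By (F1), $\tau*\tau\sim\rho*\rho$, so $\tau\ll\tau*\tau$. Also $\nu=|z-1|^{-2}\tau$ away from the null point $1$, as in Section 7, and $\pi_s*\pi_t=\pi_{s+t}$.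

## 10. Absorption and mutual singularity of $g$ and the $\pi_s$

**Lemma 2.** (a) $g*g\sim g$. (b) $\pi_s*\tau\sim\pi_s*g\sim\pi_s$ for $s>0$. (c) $g$ and all $\pi_s$ are non-atomic.

*Proof.* **Part (a): $g$ is neutral for itself.** We saw $g*g\ll g$ in Section 6. Since $\tau\ll\tau*\tau$, convolving with $\tau^{*(n-1)}$ gives $\tau^{*n}\ll\tau^{*(n+1)}$ for all $n\ge1$. Every $\tau^{*(n+1)}$ with $n\ge1$ is $\ll g*g$, so $g\ll g*g$.

**Part (b), first half: $\pi_s\ll\pi_s*\tau$.** The aim is to show that $\pi_s$ contains a factor $\tau$ "with probability one", which is where $\nu(\mathbb T)=\infty$ enters. Fix $\delta>0$ and write $\kappa=s\nu|_{F_\delta}$ (finite), $\kappa'=s\nu|_{F_\delta^c}$, $a_\delta=\kappa(\mathbb T)$. By (4), $\pi_s=e(\kappa')*e(\kappa)$, i.e.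
$$\pi_s=e^{-a_\delta}e(\kappa')+e(\kappa')*e^{-a_\delta}\sum_{n\ge1}\kappa^{*n}/n! .$$
For $n\ge1$, $\kappa^{*n}=\kappa^{*(n-1)}*\kappa\ll e(\kappa)*\kappa$. So the second summand is $\ll e(\kappa')*e(\kappa)*\kappa=\pi_s*\kappa\ll\pi_s*\tau$, because $\kappa\ll\nu\sim\tau$. Hence the part of $\pi_s$ singular to $\pi_s*\tau$ has mass at most $e^{-a_\delta}$. As $a_\delta=s\nu(F_\delta)\to\infty$ when $\delta\to0$, this part is zero.

**Part (b), second half: $\pi_s*\tau\ll\pi_s$.** With the same notation, each $\kappa*\kappa^{*n}=\kappa^{*(n+1)}\ll e(\kappa)$, so $\kappa*e(\kappa)\ll e(\kappa)$. Convolving with $e(\kappa')$ gives $\nu|_{F_\delta}*\pi_s\ll\pi_s$. Since $\tau\sim\nu$, also $\tau|_{F_\delta}*\pi_s\ll\pi_s$. Take $\delta=1/l$, $l\in\mathbb N$. As $\tau(\{1\})=0$, $\tau$ is the increasing limit of $\tau|_{F_{1/l}}$, so a $\pi_s$-null set is null for $\tau*\pi_s$. Thus $\tau*\pi_s\ll\pi_s$.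

Altogether $\tau*\pi_s\sim\pi_s$. Iterating, $\tau^{*n}*\pi_s\sim\pi_s$ for all $n\ge1$, and summing, $g*\pi_s\sim\pi_s$.

**Part (c): no atoms.** $\tau$ is non-atomic, so by (F2) every $\tau^{*n}$, hence $g$, is non-atomic, and so is $\pi_s*\tau\gg\pi_s$. $\square$

For the singularity we use a definition, relative to the sequence $(n_k)$ of (10).

**Definition (limit along $(n_k)$).** A finite measure $\omega$ *has limit $a$* if $\int fz^{n_k}\,d\omega\to a\int f\,d\omega$ for all $f\in L^1(\omega)$.

Example. Lebesgue measure has limit $0$, by the Riemann–Lebesgue lemma. The measure $\rho$ has limit $1$, because $z^{n_k}\to1$ in $\rho$-measure and $|fz^{n_k}|\le|f|$.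

Two remarks make this usable. First, trigonometric polynomials are dense in $L^1(\omega)$ and $|z^{n_k}|=1$, so $\omega$ has limit $a$ if and only if
$$\hat\omega(n_k+j)\to a\,\hat\omega(j)\quad\text{for all }j\in\mathbb Z. \tag{11}$$
Second, if $\omega_1,\omega_2$ have limits $a_1\neq a_2$, then $\omega_1\perp\omega_2$. Otherwise there is a nonzero finite $\omega\ll\omega_1,\omega_2$. Writing $\omega=f_i\omega_i$ with $f_i\in L^1(\omega_i)$, we get $\hat\omega(n_k)\to a_i\,\omega(\mathbb T)$ for both $i$, which is impossible.

**Lemma 3.** The measures $g$ and $\pi_s$ $(s>0)$ are pairwise mutually singular.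

*Proof.* **Part 1: $g$ has limit $1$.** By (10) and $\tau\ll\rho$, $z^{n_k}\to1$ in $\tau$-measure, so $\hat\tau(n_k+j)\to\hat\tau(j)$ for all $j$. Taking powers, $\widehat{\tau^{*n}}(n_k+j)=\hat\tau(n_k+j)^n\to\widehat{\tau^{*n}}(j)$. Dominated convergence in $\hat g=\sum_{n\ge1}\hat\tau^n/n!$ (with bound $\tau(\mathbb T)^n/n!$) gives (11) for $g$ with $a=1$.

**Part 2: $\pi_s$ has limit $e^{-sc}$.** We must compute $\hat\pi_s(n_k+j)=\exp(-\frac s2\int|z^{n_k+j}-1|^2d\nu)$. From $z^{n_k+j}-1=z^j(z^{n_k}-1)+(z^j-1)$,
$$\int|z^{n_k+j}-1|^2d\nu=\int|z^{n_k}-1|^2d\nu+\int|z^j-1|^2d\nu+2\,\mathrm{Re}\int z^j(z^{n_k}-1)\overline{(z^j-1)}\,d\nu .$$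
We show that the last integral tends to $0$. On $F_\delta$ use $|z^j-1|\le2$; on $F_\delta^c$ use $|z^j-1|\le|j||z-1|$ and Cauchy–Schwarz. The integral is at most
$$\int_{F_\delta}2|z^{n_k}-1|\,d\nu+\Big(\int|z^{n_k}-1|^2d\nu\Big)^{1/2}|j|\Big(\int_{F_\delta^c}|z-1|^2d\nu\Big)^{1/2}$$
in modulus. For fixed $\delta$ the first term tends to $0$ as $k\to\infty$, since $\nu|_{F_\delta}$ is finite and $\ll\rho$, and $z^{n_k}\to1$ in $\rho$-measure. In the second term the first factor is bounded in $k$ by (10), and the last factor is small when $\delta$ is small, because $\int|z-1|^2d\nu<\infty$ and $\nu(\{1\})=0$. So the second term is small uniformly in $k$, and the cross term tends to $0$. With (10),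
$$\hat\pi_s(n_k+j)\to\exp\Big(-sc-\frac s2\int|z^j-1|^2d\nu\Big)=e^{-sc}\,\hat\pi_s(j).$$

**Part 3: conclusion.** Since $c\in(0,\infty)$, the limits $1$ and $e^{-sc}$, $s>0$, are pairwise distinct. $\square$

## 11. The spectral type of the extension

Let $T_1$ be the Gaussian automorphism defined by the measure $\tau$ of Section 9, and let $\Gamma$, $K=\widehat\Gamma$, $\phi$, $T(x,u)=(T_1x,\phi(x)u)$ and $V_\gamma f=e^{i\gamma\xi}f\circ T_1$ be as in Section 7.

**Lemma 4.** For $0\ne\gamma\in\Gamma$ the maximal spectral type of $V_\gamma$ on $L^2(X_1)$ is $\pi_{\gamma^2}$.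

*Proof.* **Part 1: spectral measures of exponentials.** These are the vectors for which everything is explicit. Let $\eta\leftrightarrow h$. For $n\ge0$, by (7), the variable $\gamma S_n+\eta\circ T_1^n-\eta$ corresponds to $(z^n-1)\big(\frac\gamma{z-1}+h\big)$, so
$$\langle V_\gamma^ne^{i\eta},e^{i\eta}\rangle=E\,e^{i(\gamma S_n+\eta\circ T_1^n-\eta)}=\exp\Big(-\frac12\int\Big|(z^n-1)\Big(\frac\gamma{z-1}+h\Big)\Big|^2d\tau\Big)=\exp\Big(-\frac12\int|z^n-1|^2d\nu_h\Big),$$
where $\nu_h=|\gamma+(z-1)h|^2\nu$. The measure $\nu_h$ is symmetric because $\gamma$ is real, $h(\bar z)=\overline{h(z)}$, and $\nu$ is symmetric. It gives no mass to $1$, and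
$$\int|z-1|^2d\nu_h\le2\gamma^2\int|z-1|^2d\nu+2\int|z-1|^2|h|^2\,d\tau\le2\gamma^2\int|z-1|^2d\nu+8\int|h|^2d\tau<\infty .$$
So $e(\nu_h)$ is defined, and it has the right coefficients for $n\ge0$. For $n<0$ both sides are the conjugates of the values at $-n$. Hence $e^{i\eta}$ has spectral measure $e(\nu_h)$. For $h=0$, the constant function $1$ has spectral measure $e(\gamma^2\nu)=\pi_{\gamma^2}$.

**Part 2: a dense set where $e(\nu_h)\ll\pi_{\gamma^2}$.** The second rule in (4) is available only for finite measures, so we use those $h$ that do not disturb $\nu$ near $1$. Let $D\subset H$ be the set of $\eta$ whose $h$ is bounded and vanishes on $F_\delta^c$ for some $\delta>0$. It is dense in $H$: replace $h$ by $h$ times the indicator of $F_\delta\cap\{|h|\le M\}$. This set is symmetric, so the symmetry of $h$ is kept, and as $\delta\to0$, $M\to\infty$ the truncations converge to $h$ in $L^2(\tau)$, since $\tau(\{1\})=0$. For $\eta\in D$ we have $\nu_h=\gamma^2\nu$ on $F_\delta^c$. On $F_\delta$, $\nu_h$ is a bounded multiple of $\nu$, so it is finite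 and $\ll\gamma^2\nu|_{F_\delta}$. By (4) and (F1),
$$e(\nu_h)=e(\gamma^2\nu|_{F_\delta^c})*e(\nu_h|_{F_\delta})\ll e(\gamma^2\nu|_{F_\delta^c})*e(\gamma^2\nu|_{F_\delta})=\pi_{\gamma^2}.$$

**Part 3: conclusion.** By (6) the functions $e^{i\eta}$, $\eta\in D$, are total in $L^2(X_1)$. By (2) all spectral measures of $V_\gamma$ are $\ll\pi_{\gamma^2}$, and the function $1$ realizes $\pi_{\gamma^2}$. $\square$

**Step 7: the type of $T$, and weak mixing.** We assemble the summands. We have
$$L^2_0(X_1\times K)=L^2_0(X_1)\oplus\bigoplus_{0\ne\gamma\in\Gamma}L^2(X_1)\otimes\chi_\gamma .$$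
By Lemmas 1 and 4 and the rule for orthogonal sums, with arbitrary positive summable weights $w_s$,
$$\sigma\sim g+\sum_{s\in\Gamma_1}w_s\pi_s,\qquad\Gamma_1=\{\gamma^2:0\ne\gamma\in\Gamma\}. \tag{12}$$
By Lemma 2(c), $\sigma$ is non-atomic, so $U_T$ has no eigenvectors in $L^2_0$. Thus $T$ is ergodic and weakly mixing.

## 12. Convolution powers of $\sigma$; proof of Theorem A and of the criterion in Theorem B

**Step 8: the type of $\sigma^{*k}$.** We turn convolution into addition of indices. Write $\beta_0=g$ and $\beta_s=\pi_s$ for $s>0$. (This is only notation: $g$ is not $e(0)=\delta_1$.) Lemma 2 and $\pi_s*\pi_t=\pi_{s+t}$ say that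
$$\beta_s*\beta_t\sim\beta_{s+t}\qquad(s,t\ge0), \tag{13}$$
and (12) says $\sigma\sim\sum_{s\in Q}w_s\beta_s$ with $Q=\{\gamma^2:\gamma\in\Gamma\}\ni0$ and positive summable weights. Expanding the convolution power and using (13), $\sigma^{*k}$ has the type of a weighted sum of the $\beta_s$ over all $s=s_1+\dots+s_k$ with $s_i\in Q$. These $s$ form exactly the set $\{0\}\cup\Gamma_k$. So
$$\sigma^{*k}\sim g+\sum_{s\in\Gamma_k}w^{(k)}_s\pi_s\qquad(k\ge1) \tag{14}$$
with positive summable weights.

**Step 9: the criterion $\sigma^{*k}\ll\sigma^{*l}\iff\Gamma_k\subset\Gamma_l$.** If $\Gamma_k\subset\Gamma_l$, then $\sigma^{*k}\ll\sigma^{*l}$ by (14). Conversely, let $s\in\Gamma_k\setminus\Gamma_l$. Then $\pi_s\ll\sigma^{*k}$. By Lemma 3, $\pi_s$ is singular to $g$ and to every $\pi_{s'}$ with $s'\in\Gamma_l$, so $\pi_s\perp\sigma^{*l}$ by (F3). As $\pi_s\ne0$, $\sigma^{*k}\not\ll\sigma^{*l}$. Since $0\in\Gamma$, always $\Gamma_k\subset\Gamma_{k+1}$, hence $\sigma^{*k}\ll\sigma^{*(k+1)}$. This proves the first part of Theorem B, with $T_\Gamma=T$.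

**Proof of Theorem A.** Take $\Gamma=\mathbb Z$, so $T(x,u)=(T_1x,e^{i\xi(x)}u)$ on $X_1\times\mathbb T$. Then
$$\sigma\sim g+\sum_{m\ge1}2^{-m}\pi_{m^2}\ll\sigma*\sigma,$$
because $g\sim g*g$ and $\pi_{m^2}\sim g*\pi_{m^2}$. On the other hand $\pi_2=\pi_1*\pi_1\ll\sigma*\sigma$, while $\pi_2\perp\sigma$, because $2$ is not a perfect square. So $\sigma\ll\sigma*\sigma$ and $\sigma*\sigma\not\ll\sigma$. $\blacksquare$

## 13. Prescribing where the chain stabilizes: sums of squares of linear forms

It remains to prove the last part of Theorem B. By Step 9, given $N\in\{1,2,\dots\}\cup\{\infty\}$, we need a countable group $\Gamma$ with $\Gamma_{j+1}\not\subset\Gamma_j$ for $j<N$ and $\Gamma_j=\Gamma_N$ for finite $j\ge N$. The plan is to make elements of $\Gamma$ behave like linear forms in $N$ independent variables over a field where nonnegative numbers are squares. Then "how many squares" becomes a question of rank.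

**Step 10: the group.** Let $k_0$ be the field of real algebraic numbers. It is countable and real closed; what we use is that $\sqrt a\in k_0$ for every $0\le a\in k_0$. Let $t_1,t_2,\dots\in\mathbb R$ be algebraically independent over $\mathbb Q$. Such numbers exist because the algebraic closure of a countable field is countable, so each $t_{i+1}$ can be chosen transcendental over $\mathbb Q(t_1,\dots,t_i)$. As $k_0$ is algebraic over $\mathbb Q$, they are algebraically independent over $k_0$ too. Put
$$\Gamma=\bigoplus_{1\le i\le N,\ i<\infty}k_0t_i ,$$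
a countable subgroup of $\mathbb R$. Its elements are the values at $(t_i)$ of linear forms over $k_0$ in finitely many of the variables $x_i$, $i\le N$. So elements of $\Gamma_j$ are values at $(t_i)$ of sums of $j$ squares of linear forms. By algebraic independence, a quadratic form over $k_0$ is determined by its value at $(t_i)$: the difference of two forms with the same value is a polynomial over $k_0$ vanishing at $(t_i)$, hence zero.

Example. For $N=1$, $\Gamma=k_0t_1$ and $\Gamma_1=\{a^2t_1^2:0\ne a\in k_0\}=\{bt_1^2:0<b\in k_0\}$. This is closed under addition, so $\Gamma_j=\Gamma_1$ for all $j$.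

**Step 11: strictness for $j<N$.** We exhibit an element of $\Gamma_{j+1}\setminus\Gamma_j$. Since $j+1\le N$, we have $t_1^2+\dots+t_{j+1}^2\in\Gamma_{j+1}$. If it belonged to $\Gamma_j$, the quadratic form $x_1^2+\dots+x_{j+1}^2$ would be equal to a sum of $j$ squares of linear forms over $k_0$. The symmetric matrix of such a sum is a sum of $j$ matrices of rank at most one, so its rank is at most $j$, while $x_1^2+\dots+x_{j+1}^2$ has rank $j+1$. This is a contradiction. So $\Gamma_{j+1}\not\subset\Gamma_j$ and $\sigma^{*(j+1)}\not\ll\sigma^{*j}$.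

**Step 12: equivalence for $j\ge N$ when $N<\infty$.** We show that $N$ squares always suffice. An element of $\Gamma_j$ is the nonzero value at $(t_i)$ of a sum $q$ of $j$ squares of linear forms in the $N$ variables $x_1,\dots,x_N$ over $k_0$; in particular $q\ge0$ on $k_0^N$. Diagonalizing over $k_0$, write $q=\sum_{i\le N}a_iM_i^2$ with $a_i\in k_0$ and $M_1,\dots,M_N$ linearly independent linear forms over $k_0$. For each $i$ there is a point of $k_0^N$ at which $M_i$ equals $1$ and the other $M$'s vanish; evaluating $q$ there gives $a_i\ge0$. Hence $\sqrt{a_i}\in k_0$, and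
$$q=\sum_{i\le N}\big(\sqrt{a_i}\,M_i\big)^2$$
is a sum of $N$ squares of linear forms over $k_0$. So $\Gamma_j\subset\Gamma_N$. The reverse inclusion holds because $0\in\Gamma$. Thus $\Gamma_j=\Gamma_N$ and $\sigma^{*j}\sim\sigma^{*N}$ for all finite $j\ge N$.

Together with $\sigma^{*k}\ll\sigma^{*(k+1)}$ from Step 9, this completes the proof of Theorem B. $\blacksquare$
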